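\title{Bilipschitz embeddings for stronger $A_\infty$ weights with target dimension depending only on $n$}

\begin{abstract}
An $A_\infty$ weight $\omega$ on $\mathbf R^n$ defines the quasidistance $\delta_\omega(x,y)=\omega(B_{x,y})^{1/n}$, where $B_{x,y}$ is the smallest ball containing $x$ and $y$. It is known that for a stronger $A_\infty$ weight the space $(\mathbf R^n,\delta_\omega)$ admits a bilipschitz embedding into some $\mathbf R^N$, with $N$ depending on $\omega$. We show that $N=n^2+4n+1$ works for all such weights. A stopping-time construction divides the pairs of points into two classes. At the scale of a pair of the first class $\delta_\omega$ is nearly Euclidean, and these pairs are separated by $n+1$ maps into $\mathbf R^n$ glued together from linear charts. The remaining pairs are separated by random bump functions in $3n+1$ coordinates. In both parts the Lov\'asz Local Lemma keeps the number of coordinates independent of the weight.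
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{weight} on $\mathbf R^n$, $n\ge1$, is a nonnegative locally integrable function. Let $\omega$ be a weight in Muckenhoupt's class $A_\infty$; the classes $A_1$, $A_p$ and $A_\infty$ are recalled in Section~\ref{sec:prelim}. For $x,y\in\mathbf R^n$ let $B_{x,y}$ be the smallest ball containing $x$ and $y$, that is, the closed ball with center $(x+y)/2$ and radius $|x-y|/2$, and put
\[
\delta_\omega(x,y)=\Big(\int_{B_{x,y}}\omega(z)\,dz\Big)^{1/n}.
\]
If $\omega$ is continuous and positive at $x$, then $\delta_\omega(x,y)/|x-y|\to|B(0,\frac12)|^{1/n}\,\omega(x)^{1/n}$ as $y\to x$. Thus $\delta_\omega$ models the distance in the deformed geometry with length element $\omega^{1/n}|dx|$ and volume element $\omega\,dx$. It is defined through the volume alone, so it makes sense for rough weights, but in general it satisfies the triangle inequality only up to a constant factor.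

\begin{definition}\label{def:strong}
Let $\omega$ be an $A_\infty$ weight.
\begin{enumerate}
\item[(a)] $\omega$ is a \emph{strong $A_\infty$ weight} if there are a metric $D$ on $\mathbf R^n$ and a constant $C\ge1$ with $C^{-1}\delta_\omega\le D\le C\delta_\omega$.
\item[(b)] An \emph{$A_1$ factorization} of $\omega$ is a representation $\omega=uv$ with $u\in A_1$ and $v^{-t}\in A_1$ for some $t>0$.
\item[(c)] $\omega$ is a \emph{stronger $A_\infty$ weight} if it is a strong $A_\infty$ weight and has an $A_1$ factorization $\omega=uv$ such that $u^{1-\varepsilon}v^{1+\varepsilon}$ is a strong $A_\infty$ weight for some $\varepsilon>0$.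
\end{enumerate}
\end{definition}

We ask when the deformed geometry can be realized in a Euclidean space, that is, when there are a map $f:\mathbf R^n\to\mathbf R^N$ and a constant $C\ge1$ with
\begin{equation}\label{eq:bilip}
C^{-1}\delta_\omega(x,y)\le|f(x)-f(y)|\le C\,\delta_\omega(x,y)\qquad(x,y\in\mathbf R^n).
\end{equation}
If such an $f$ exists, then $|f(x)-f(y)|$ is a metric comparable to $\delta_\omega$, so $\omega$ must be a strong $A_\infty$ weight. In the other direction the following is known.

\begin{theorem}[{\cite[Theorem 5.2]{BMSW}}]\label{thm:known}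
If $\omega$ is a stronger $A_\infty$ weight on $\mathbf R^n$, then there are an integer $N<\infty$, a map $f:\mathbf R^n\to\mathbf R^N$ and a constant $C\ge1$ such that \eqref{eq:bilip} holds.
\end{theorem}

In the known proof $N$ depends on $\omega$ in a substantial way, even when $\omega$ is an $A_1$ weight. Question~5.4 of \cite{BMSW} asks whether Theorem~\ref{thm:known} remains true if $N$ is required to depend on $n$ alone; the constant $C$ may still depend on $\omega$.

The simplest cases suggest that it does. For $\omega\equiv1$ the identity map works with $N=n$, and no smaller $N$ can: the roughly $T^n$ integer points of a ball of radius $T$ go to $c$-separated points of a ball of radius $CT$ in $\mathbf R^N$, and there are at most $CT^N$ of those. For $n=1$ and any $\omega$, the map $f(x)=\int_0^x\omega$ is an isometric embedding into $\mathbf R$. In general, $\delta_\omega$ is defined so that a $\delta_\omega$-ball of radius $T$ has $\omega$-measure about $T^n$, and hence contains at most $C(T/a)^n$ points at mutual $\delta_\omega$-distance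 at least $a$ (Lemma~\ref{lem:packing}). The exponent is $n$ for every weight, and only the constant remembers $\omega$. One may therefore hope to pay for this constant in the distortion rather than in the dimension. We prove that this is possible.

\begin{theorem}\label{thm:main}
Let $\omega=uv$ with $u\in A_1$ and $v^{-t}\in A_1$ for some $t>0$, and suppose that $\lambda=u^{1-\varepsilon}v^{1+\varepsilon}$ is a strong $A_\infty$ weight for some $\varepsilon>0$. Put $N=n^2+4n+1$. Then there are $f:\mathbf R^n\to\mathbf R^N$ and $C\ge1$ such that \eqref{eq:bilip} holds. The constant $C$ depends only on $n,t,\varepsilon$, the $A_1$ constants of $u$ and $v^{-t}$, and the $A_\infty$ and metric-comparability constants of $\lambda$.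
\end{theorem}

Every stronger $A_\infty$ weight satisfies these hypotheses, so the question has a positive answer with $N(n)=n^2+4n+1$. We make no claim that this value is optimal. The proof does not use that $\omega$ itself is a strong $A_\infty$ weight; by the remark after \eqref{eq:bilip}, this follows from the conclusion. Two families of examples are worth keeping in mind. Every $A_1$ weight $\omega$ is a stronger $A_\infty$ weight: take $u=\omega$, $v=1$, $\varepsilon=1$, so that $\lambda\equiv1$ and the metric attached to $\lambda$ is the Euclidean one. And if $\omega^{-t}\in A_1$ and $\omega^{1+\varepsilon}$ is a strong $A_\infty$ weight, then $\omega$ is a stronger $A_\infty$ weight: take $u=1$, $v=\omega$.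

\subsection*{The idea of the proof}
Write $\delta=\delta_\omega$, let $D$ be a metric comparable to $\delta_\lambda$, and put $m=u/v$, so that $\omega=\lambda m^\varepsilon$. Let $m(x,r)$ denote the geometric mean of $m$ over $B(x,r)$. The two distances are related by $\delta(x,y)\approx m(x,r)^{\varepsilon/n}D(x,y)$ with $r=|x-y|$, and the $A_1$ conditions make $m(x,r)$ almost increasing as $r$ decreases.

To separate two points at $\delta$-distance $T$ one can use a bump function of height $T$ that lives on a $\delta$-ball of radius about $T$ around one of them. There are two difficulties. First, bumps of the same scale overlap and may cancel. Assigning overlapping bumps to different coordinates costs a number of coordinates that depends on the constant in the packing bound. We use random vector coefficients instead; the Local Lemma then asks only for more coordinates than a certain exponent, which turns out to be $3n$. Second, each bump has Lipschitz constant about $1$ with respect to $\delta$, so a sum over $M$ nested scales may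 have Lipschitz constant $M$; this already happens for $\omega\equiv1$. Here the second metric helps. A bump on $B(z,r)$ built from $D$ has $D$-Lipschitz constant about $m(z,r)^{\varepsilon/n}$. If bumps are placed only at the scales at which $m(z,r)$ crosses a power of a large number $A$, these constants form a geometric series, whose sum is comparable to its last term, and this is what the relation between $\delta$ and $D$ permits.

At the other scales $m$ is nearly constant. The $A_1$ conditions then force $\omega$ to be nearly constant as well, so $\delta$ is nearly a multiple of the Euclidean distance and a linear map into $\mathbf R^n$ separates points. These linear charts have to be glued across space and across scales, and a glued map is useless near the seams. We use $n+1$ gluings, called colors, such that every small neighborhood avoids the seams of one of them. The total number of coordinates is $n(n+1)+(3n+1)$.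

\section{A radial example}\label{sec:example}

The gluing across scales is already visible for a weight with a single singular point. Fix $a\ge8$ and radii $T_1>T_2>\cdots>0$ with $T_{k+1}\le T_k/(2a)$, and put $T_0=\infty$. The \emph{level} $k(s)$ of a number $s>0$ is defined by $T_{k(s)+1}\le s<T_{k(s)}$. Let $\omega(x)=a^{nk(|x|)}$. The ratios $T_k/T_{k+1}$ may be arbitrarily large, so $\omega$ may be constant over long ranges of scales. We embed $(\mathbf R^n,\delta_\omega)$ into $\mathbf R^{2n+1}$ with a constant that depends on $a$ and $n$ only. The numbers $a^lT_l$ decrease at least by a factor $2$ at each step, so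
\begin{equation}\label{eq:exdecay}
\sum_{l>k}a^lT_l\le2a^{k+1}T_{k+1},\qquad\sum_{l>k}(a^lT_l)^n\le2(a^{k+1}T_{k+1})^n .
\end{equation}

\emph{The quasidistance.} First, $\omega\in A_1$. On a ball $B(z,r)$ with $r\le|z|/2$ the norms vary by a factor less than $3$, so at most two consecutive levels occur and $\omega$ varies by a factor at most $a^n$. If $r>|z|/2$, then $B(z,r)\subset B(0,3r)$. With $k=k(3r)$ we have $\omega\ge a^{nk}$ on $B(0,3r)$, and by \eqref{eq:exdecay} the average of $\omega$ over $B(0,3r)$ is at most $a^{nk}+2a^{n(k+1)}$; so the average over $B(z,r)$ is at most $3^{n+1}a^na^{nk}$. Consequently $\delta(x,y)^n$ is comparable to $|x-y|^n\operatorname{ess\,inf}_{B_{x,y}}\omega$. Let $|y|\le|x|$, $x\ne y$, and $k=k(|x|)$. The ball $B_{x,y}$ lies in $\overline B(0,2|x|)$, where the level is at least $k-1$, and near $x$ the level is at most $k+1$. Hence $\delta(x,y)$ is comparable to $a^k|x-y|$.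

\emph{Two glued maps.} On $B(0,T_k)$ the right chart is $x\mapsto a^kx$. For $k\ge1$ let $\chi^1_k$ be a cutoff function equal to $1$ on $\overline B(0,T_k/2)$ and $0$ off $B(0,T_k)$, with Lipschitz constant $2/T_k$, and let $\chi^2_k$ be equal to $1$ on $\overline B(0,2T_k)$ and $0$ off $B(0,4T_k)$, with Lipschitz constant $1/(2T_k)$. For $\nu=1,2$ define
\[
F^\nu_0(x)=x,\qquad F^\nu_k(x)=F^\nu_{k-1}(x)+\chi^\nu_k(x)\big(a^kx-F^\nu_{k-1}(x)\big).
\]
Where $\chi_k^\nu=1$ the old map is replaced by the new chart. Let $L_k$ be the larger of the Euclidean Lipschitz constants of $F_k^1$ and $F^2_k$. The map $\Phi(x)=a^kx-F^\nu_{k-1}(x)$ vanishes at $0$ and has Lipschitz constant at most $a^k+L_{k-1}$, and for both cutoffs the radius of the support times the Lipschitz constant is $2$. So $\chi_k^\nu\Phi$ has Lipschitz constant at most $3(a^k+L_{k-1})$, and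
\[
L_k\le4L_{k-1}+3a^k .
\]
Each gluing multiplies the old constant by $4$, but the permitted slope $a^k$ grows faster: since $a\ge8$, induction gives $L_k\le6a^k$. Moreover $|F_k^\nu-F^\nu_{k-1}|\le4T_k(a^k+6a^{k-1})\le8a^kT_k$. The limits $f^\nu=\lim_kF^\nu_k$ exist, and
\[
f^1(x)=a^kx\quad\text{if }T_{k+1}\le|x|\le T_k/2,\qquad f^2(x)=a^kx\quad\text{if }4T_{k+1}\le|x|\le2T_k .
\]
Finally let $g(x)=\int_0^{|x|}a^{k(s)}\,ds$. We claim that $(f^1,f^2,g)$ satisfies \eqref{eq:bilip}. Let again $|y|\le|x|$, $x\neq y$, $k=k(|x|)$.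

\emph{Pairs with $|x|\le2|y|$.} Here $|y|\ge T_{k+1}/2>4T_{k+2}$, so $f^\nu=F^\nu_{k+1}$ at both points, $|f^\nu(x)-f^\nu(y)|\le6a^{k+1}|x-y|$ and $|g(x)-g(y)|\le a^{k+1}|x-y|$. For the lower bound let $l=k(|y|)\ge k$. If $|x|\le T_l/2$, then $f^1(x)-f^1(y)=a^l(x-y)$. Otherwise $|y|>T_l/4\ge4T_{l+1}$ and $|x|<2T_l$, so $f^2(x)-f^2(y)=a^l(x-y)$. The seams of one color lie in the linear regions of the other.

\emph{Pairs with $|x|>2|y|$.} Now $T_{k+1}/2\le|x|/2\le|x-y|\le\frac32|x|$. By \eqref{eq:exdecay},
\[
|f^\nu(x)-f^\nu(y)|\le6a^k|x-y|+32a^{k+1}T_{k+1}\le70a^{k+1}|x-y|,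
\]
and $|g(x)-g(y)|\le g(x)\le a^k|x|+2a^{k+1}T_{k+1}\le6a^{k+1}|x-y|$. The lower bound comes from $g(x)-g(y)\ge a^k|x|/2\ge a^k|x-y|/3$. This proves the claim.

Two geometric series carried the argument: the slopes $a^k$ increase, and the sizes $a^kT_k$ decrease. Both survive in general. Three things have to be replaced: the radii $T_k$ by functions $h_k(x)$ (Section~\ref{sec:stopping}), the two families of concentric balls by $n+1$ families of sets (Section~\ref{sec:covers}), and the radial function $g$ by random bumps (Section~\ref{sec:active}).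

\section{Weights, means and the two distances}\label{sec:prelim}

Balls are open unless stated otherwise, and a ball $B$ has center $c_B$ and radius $r_B$. We write $w(E)=\int_Ew$ and $w_B=w(B)/|B|$. A weight $w$ that is positive almost everywhere belongs to $A_1$ if $w_B\le C\operatorname{ess\,inf}_Bw$ for all balls $B$, and to $A_p$, $1<p<\infty$, if $w_B\big((w^{-1/(p-1)})_B\big)^{p-1}\le C$ for all balls $B$. The best constant is $[w]_{A_p}$; one has $[w]_{A_p}\le[w]_{A_1}$. The class $A_\infty$ is the union of the classes $A_p$, and the $A_\infty$ constants of $w$ are an exponent $p$ with $w\in A_p$ and the number $[w]_{A_p}$. We use two standard facts about $w\in A_p$, $1<p<\infty$.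
\begin{enumerate}
\item[(W1)] For $E\subset B$, $(|E|/|B|)^p\le[w]_{A_p}\,w(E)/w(B)$; apply H\"older's inequality to $|E|=\int_Ew^{1/p}w^{-1/p}$. In particular $w\,dx$ is doubling: $w(B(x,2r))\le2^{np}[w]_{A_p}w(B(x,r))$.
\item[(W2)] (Reverse H\"older inequality.) There are $s>0$ and $C$, depending only on $n,p,[w]_{A_p}$, with $\big((w^{1+s})_B\big)^{1/(1+s)}\le Cw_B$ for all $B$; any smaller $s>0$ works too. By H\"older's inequality, $w(E)/w(B)\le C(|E|/|B|)^{s/(1+s)}$ for $E\subset B$.
\end{enumerate}

From now on $u,v,t,\varepsilon,\omega,\lambda$ are as in Theorem~\ref{thm:main}, $D$ is a metric comparable to $\delta_\lambda$, $\delta=\delta_\omega$ and $m=u/v$. A constant is \emph{basic} if it depends only on the data listed in the theorem. The letters $C,c$ denote positive basic constants that may change from line to line, $a\approx b$ means $C^{-1}a\le b\le Ca$, and $C(\kappa)$ may depend on $\kappa$ as well. Three parameters will be chosen, in the order $A$, $K$, $\tau$; each will be basic in the end, and we keep track of which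 constants may depend on them.

The weights $\omega$, $\lambda$, $m$ are products of powers of $u$ and $v$, so we prefer means that respect products. An $A_1$ weight is integrable and bounded below on each ball, so $\log u$ and $\log v$ are locally integrable. For $w=u^av^b$ with $a,b\in\mathbf R$ put
\[
\langle w\rangle_B=\exp\Big(\frac1{|B|}\int_B\log w\Big),\qquad\text{so that}\quad\langle w\rangle_B=\langle u\rangle_B^a\,\langle v\rangle_B^b .
\]

\begin{lemma}\label{lem:geo}
If $w\in A_p$, then $\langle w\rangle_B\le w_B\le[w]_{A_p}\langle w\rangle_B$ for every ball $B$.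
\end{lemma}

\begin{proof}
The left inequality is Jensen's inequality. We may take $p>1$. Jensen's inequality gives $(w^{-1/(p-1)})_B\ge\langle w\rangle_B^{-1/(p-1)}$, so $w_B\le[w]_{A_p}\big((w^{-1/(p-1)})_B\big)^{-(p-1)}\le[w]_{A_p}\langle w\rangle_B$.
\end{proof}

The next two lemmas contain everything that we use of the $A_1$ conditions.

\begin{lemma}\label{lem:m}
Let $B'\subset B$ be balls.
\begin{enumerate}
\item[(a)] (Monotonicity.) $\langle u\rangle_{B'}\ge c\langle u\rangle_B$, $\langle v\rangle_{B'}\le C\langle v\rangle_B$ and $\langle m\rangle_{B'}\ge c\langle m\rangle_B$.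
\item[(b)] (Comparable balls.) If $r_B\le\kappa r_{B'}$, then $\langle m\rangle_{B'}\le C(\kappa)\langle m\rangle_B$. Hence the means $\langle m\rangle$ over two balls are comparable with a constant $C(\kappa)$ if both balls lie in a third ball whose radius is at most $\kappa$ times each of theirs.
\item[(c)] (Flatness.) If $\langle m\rangle_{B'}\le\Gamma\langle m\rangle_B$, then $C(\Gamma)^{-1}\le\langle w\rangle_{B'}/\langle w\rangle_B\le C(\Gamma)$ for $w=\omega$ and $w=\lambda$, whatever the ratio $r_B/r_{B'}$.
\end{enumerate}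
\end{lemma}

\begin{proof}
(a) We have $\langle u\rangle_{B'}\ge\operatorname{ess\,inf}_Bu\ge cu_B\ge c\langle u\rangle_B$. The same holds for $v^{-t}$, and $\langle v^{-t}\rangle=\langle v\rangle^{-t}$.

(b) We have $\langle u\rangle_{B'}\le u_{B'}\le\kappa^nu_B\le C\kappa^n\langle u\rangle_B$, and the same for $v^{-t}$, so $\langle v\rangle_{B'}^{-1}\le C(\kappa)\langle v\rangle_B^{-1}$. For the second statement compare both balls with the third, using (a) as well.

(c) The numbers $a=\langle u\rangle_{B'}/\langle u\rangle_B$ and $b=\langle v\rangle_B/\langle v\rangle_{B'}$ are at least $c$ by (a), and $ab\le\Gamma$. So both lie in $[c,\Gamma/c]$, and $\langle u^{a'}v^{b'}\rangle_{B'}/\langle u^{a'}v^{b'}\rangle_B=a^{a'}b^{-b'}$.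
\end{proof}

Part (c) explains why we follow $m=u/v$ rather than $\omega=uv$. In $\omega$ a growth of $u$ can be hidden by a decay of $v$, while in $m$ both effects push the same way, so an upper bound on $m$ freezes both factors.

\begin{lemma}\label{lem:Ap}
There is a basic $s\in(0,1)$ such that $\omega$ and $\omega m^s$ are $A_\infty$ weights with basic constants.
\end{lemma}

\begin{proof}
By (W2) there is $s\in(0,1)$ with $(u^{1+s})_B\le Cu_B^{1+s}\le C\operatorname{ess\,inf}_Bu^{1+s}$, so $u_1=u^{1+s}\in A_1$. Put $v_1=v^{-t}$ and $p=1+(1-s)/t>1$. Then $\omega m^s=u^{1+s}v^{1-s}=u_1v_1^{1-p}$, and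
\[
\big(u_1v_1^{1-p}\big)_B\Big(\big(u_1^{-1/(p-1)}v_1\big)_B\Big)^{p-1}\le\frac{(u_1)_B}{\operatorname{ess\,inf}_Bu_1}\Big(\frac{(v_1)_B}{\operatorname{ess\,inf}_Bv_1}\Big)^{p-1}\le C .
\]
The same computation with $s=0$ treats $\omega$.
\end{proof}

For $x\in\mathbf R^n$ and $r>0$ put
\[
\Delta(x,r)=\omega(B(x,r))^{1/n},\qquad\rho(x,r)=\lambda(B(x,r))^{1/n},\qquad m(x,r)=\langle m\rangle_{B(x,r)},
\]
and $\Delta(x,0)=\rho(x,0)=0$. The functions $\Delta$ and $\rho$ convert a Euclidean radius into a $\delta$-radius and a $D$-radius. They are monotone under inclusion of balls, and by (W1) $\Delta(x,\kappa r)\le C(\kappa)\Delta(x,r)$ and $\rho(x,\kappa r)\le C(\kappa)\rho(x,r)$; we refer to this as doubling.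

\begin{lemma}\label{lem:dist}
\begin{enumerate}
\item[(a)] $\Delta(x,r)\approx r\langle\omega\rangle_{B(x,r)}^{1/n}$, $\rho(x,r)\approx r\langle\lambda\rangle_{B(x,r)}^{1/n}$ and $\Delta(x,r)\approx m(x,r)^{\varepsilon/n}\rho(x,r)$.
\item[(b)] If $r=|x-y|>0$, then $\delta(x,y)\le\Delta(x,r)\le C\delta(x,y)$, $D(x,y)\approx\rho(x,r)$, $\Delta(x,r)\approx\Delta(y,r)$, and
\begin{equation}\label{eq:key}
\delta(x,y)\approx m(x,r)^{\varepsilon/n}D(x,y).
\end{equation}
\item[(c)] $\delta(x,z)\le C_0(\delta(x,y)+\delta(y,z))$ with a basic $C_0\ge1$.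
\item[(d)] $\Delta(x,r/\kappa)\le C\kappa^{-\theta}\Delta(x,r)$ for $\kappa\ge1$, with a basic $\theta>0$. For each $x$, $r\mapsto\Delta(x,r)$ is a continuous increasing bijection of $(0,\infty)$.
\item[(e)] If $0<r'\le r$, then $\Delta(x,r')\le C\big(m(x,r')/m(x,r)\big)^{-s/n}\Delta(x,r)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use Lemmas~\ref{lem:geo} and~\ref{lem:Ap} and $\langle\omega\rangle=\langle\lambda\rangle\langle m\rangle^\varepsilon$.

(b) The ball $B_{x,y}$ lies in $\overline B(x,r)$, and $B(x,r)$ lies in the ball concentric with $B_{x,y}$ of three times its radius. Use doubling, for $\omega$ and for $\lambda$, the symmetry of $\delta$, and (a).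

(c) If $|x-y|\ge|y-z|$, then $|x-z|\le2|x-y|$ and $\delta(x,z)\le\Delta(x,2|x-y|)\le C\delta(x,y)$. Otherwise exchange $x$ and $z$.

(d) The inequality is (W2) for $\omega$ with $E=B(x,r/\kappa)$. It shows that $\Delta(x,r)$ tends to $0$ as $r\to0$ and to $\infty$ as $r\to\infty$. Spheres are null sets and $\omega>0$ almost everywhere, which gives continuity and strict monotonicity.

(e) Let $w=\omega m^s$, $B'=B(x,r')$, $B=B(x,r)$. By Lemmas~\ref{lem:geo} and~\ref{lem:Ap}, $r'\langle w\rangle_{B'}^{1/n}\le Cw(B')^{1/n}\le Cw(B)^{1/n}\le Cr\langle w\rangle_B^{1/n}$. Insert $\langle w\rangle=\langle\omega\rangle\langle m\rangle^s$ and use (a).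
\end{proof}

By (a) and (e), when $m$ grows along shrinking concentric balls, the slope $\Delta/\rho$ grows like $m^{\varepsilon/n}$ and the size $\Delta$ decays like $m^{-s/n}$. These are the two geometric series of Section~\ref{sec:example}.

\begin{lemma}[Packing]\label{lem:packing}
Let $T\ge a>0$ and $p\in\mathbf R^n$. A subset of $\{y:\delta(y,p)\le T\}$ whose points are at mutual $\delta$-distance at least $a$ has at most $C(T/a)^n$ points.
\end{lemma}

\begin{proof}
Let $p_1,\dots,p_M$ be such points, and choose $\varrho_i$ with $\Delta(p_i,\varrho_i)=a/(3C_0)$. For $y\in B_i=B(p_i,\varrho_i)$ we have $\delta(y,p_i)\le a/(3C_0)$. The balls $B_i$ are disjoint, since a common point of $B_i$ and $B_{i'}$ would give $\delta(p_i,p_{i'})\le2a/3$. For $y\in B_i$ we also have $\delta(p,y)\le2C_0T$, hence $\Delta(p,|y-p|)\le CT$. So all $B_i$ lie in the closed ball $\overline B(p,\varrho)$ with $\Delta(p,\varrho)=CT$, and $M(a/(3C_0))^n\le(CT)^n$.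
\end{proof}

\section{Stopping radii; flat and active pairs}\label{sec:stopping}

We need to record, for each $x$, the scales at which $m(x,r)$ crosses the powers of $A$. The naive definition $\sup\{r:m(x,r)\ge A^k\}$ can jump as $x$ moves, whereas covering arguments require a radius that is almost the same at nearby points. So we allow balls that are not centered at $x$. For $A\ge2$ and $k\in\mathbf Z$ let
\[
h_k(x)=\max\big(0,\ \sup\{r_B-|x-c_B|:\ \langle m\rangle_B\ge A^k\}\big)\in[0,\infty].
\]
Since $B(x,r)\subset B$ exactly when $r\le r_B-|x-c_B|$, the number $h_k(x)$ is the supremum of the radii of the balls centered at $x$ that fit into a ball with $\langle m\rangle_B\ge A^k$. In this section the constants $C,c$ do not depend on $A$.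

\begin{lemma}\label{lem:h}
\begin{enumerate}
\item[(a)] Either $h_k\equiv\infty$, or $h_k$ is finite and $1$-Lipschitz. Moreover $h_{k+1}\le h_k$.
\item[(b)] If $0<r\le h_k(x)$ and $r<\infty$, then $m(x,r)\ge cA^k$.
\item[(c)] If $r>h_k(x)$, then $m(x,r)<A^k$. If $r\ge h_k(x)$ and $r>0$, then $m(x,r)\le CA^k$. In particular $m(x,h_k(x))\approx A^k$ if $0<h_k(x)<\infty$.
\item[(d)] $h_k(x)\to0$ as $k\to\infty$ and $h_k(x)\to\infty$ as $k\to-\infty$.
\item[(e)] If $h_k(x)<\infty$, then $\sum_{l\ge k}\Delta(x,h_l(x))\le C\Delta(x,h_k(x))$.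
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $h_k$ is a supremum of $1$-Lipschitz functions, and the family of admitted balls shrinks as $k$ grows.

(b) The ball $B(x,r/2)$ lies in a ball $B$ with $\langle m\rangle_B\ge A^k$, so $m(x,r/2)\ge cA^k$ by Lemma~\ref{lem:m}(a), and $m(x,r)\approx m(x,r/2)$ by Lemma~\ref{lem:m}(b).

(c) If $m(x,r)\ge A^k$, the ball $B(x,r)$ itself shows that $h_k(x)\ge r$. For the second statement apply the first to $2r$ and use Lemma~\ref{lem:m}(b).

(d) Fix $r>0$. By (b), $h_k(x)<r$ as soon as $cA^k>m(x,r)$. By (c), $h_k(x)\ge r$ as soon as $A^k\le m(x,r)$.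

(e) If $l\ge k$ and $h_l(x)>0$, then $m(x,h_l(x))/m(x,h_k(x))\ge cA^{l-k}$, so Lemma~\ref{lem:dist}(e) gives $\Delta(x,h_l(x))\le CA^{-(l-k)s/n}\Delta(x,h_k(x))$. Sum, using $A\ge2$.
\end{proof}

\begin{example}\label{ex:tents}
For the weight of Section~\ref{sec:example} take $m=\omega$ and $A=a^n$. Then $h_k\equiv\infty$ for $k\le0$, and for $k\ge1$
\[
\max(0,T_k-|x|)\le h_k(x)\le\max(0,2T_k-|x|).
\]
The lower bound comes from the ball $B(0,T_k)$. For the upper bound let $\langle m\rangle_B\ge A^k$, which says that the average level on $B$ is at least $k$; we show $B\subset B(0,2T_k)$. The ball $B$ meets $B(0,T_k)$. If $r_B+|c_B|>2T_k$, then $r_B>T_k/2$, and $B$ contains a ball of radius $T_k/2$, tangent at a point of $\partial B$ farthest from $0$, on which the level is below $k$. This deficit cannot be compensated, because the integral of the excess of the level over $k$ is at most $|B(0,1)|\sum_{l>k}T_l^n<|B(0,1)|(T_k/2)^n$.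
\end{example}

\begin{definition}\label{def:flat}
Let $K\ge2$. For $x\ne y$ and $r=|x-y|$ let $k(x,y)=\max\{l:h_l(x)\ge Kr\}$, which exists by Lemma~\ref{lem:h}(d). The ordered pair $(x,y)$ is \emph{flat} if, with $k=k(x,y)$, $h_{k+1}(x)<r/K$ and $h_{k+1}(y)<r/K$. It is \emph{active} if $r/K\le h_l(z)\le Kr$ for some $z\in\{x,y\}$ and some $l\in\mathbf Z$.
\end{definition}

For a flat pair, Lemma~\ref{lem:h}(b),(c) give $cA^k\le m(x,\varrho)<A^{k+1}$ for all $\varrho\in[r/K,Kr]$. For $u=v=1$ we have $h_k\equiv\infty$ for $k\le0$ and $h_k\equiv0$ for $k\ge1$, so all pairs are flat.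

\begin{lemma}\label{lem:dichotomy}
Every pair $(x,y)$ with $x\ne y$ is flat or active.
\end{lemma}

\begin{proof}
Let $k=k(x,y)$, so $h_{k+1}(x)<Kr$. If the pair is not flat, then either $h_{k+1}(x)\ge r/K$, and we take $z=x$, or $h_{k+1}(x)<r/K\le h_{k+1}(y)$. In the second case $h_{k+1}(y)\le h_{k+1}(x)+r<2r\le Kr$, and we take $z=y$.
\end{proof}

We construct the embedding on finite subsets $X\subset\mathbf R^n$, with constants independent of $X$, and pass to the limit at the end. On a finite set only finitely many scales and finitely many random events occur.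

\section{Nets and colored covers}\label{sec:covers}

We shall repeatedly select points whose spacing is proportional to a variable radius. Let $E\subset\mathbf R^n$ be finite, $h:E\to[0,\infty)$ $1$-Lipschitz and $0<\beta<1$. A \emph{$(\beta,h)$-net} in $E$ is a subset $G\subset E$ that is maximal with respect to the property $|g-g'|\ge\beta\max(h(g),h(g'))$ for distinct $g,g'\in G$. Any prescribed point of $E$ belongs to some net.

\begin{lemma}\label{lem:net}
Let $G$ be a $(\beta,h)$-net in $E$.
\begin{enumerate}
\item[(a)] For every $x\in E$ there is $g\in G$ such that, with $M=\max(h(x),h(g))$, we have $|x-g|\le\beta M$ and $M\le(1-\beta)^{-1}\min(h(x),h(g))$.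
\item[(b)] For $x\in\mathbf R^n$, $R>0$ and $0<a\le b$, at most $\big((2R+\beta b)/(\beta a)\big)^n$ points $g\in G$ satisfy $|g-x|\le R$ and $a\le h(g)\le b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x\in G$ take $g=x$. Otherwise maximality gives $g$ with $|x-g|<\beta M$, and $M\le\min(h(x),h(g))+\beta M$ because $h$ is $1$-Lipschitz.

(b) The balls $B(g,\beta h(g)/2)$, $g\in G$, are disjoint. Those in question have radius at least $\beta a/2$ and lie in $B(x,R+\beta b/2)$.
\end{proof}

The probabilistic tool is the following lemma of Erd\H os and Lov\'asz.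

\begin{lemma}[Lov\'asz Local Lemma]\label{lem:LLL}
Suppose that each of finitely many events has probability at most $p_0$ and is mutually independent of all but at most $d_0$ of the others. If $ep_0(d_0+1)\le1$, then with positive probability none of the events occurs.
\end{lemma}

In our applications each event is determined by some of a finite family of independent random variables, and it is then mutually independent of all events that share no variable with it. Both applications follow one pattern. With a small parameter $\alpha$, the number of dependent events is at most $C\alpha^{-d}$, and $d+1$ independent trials all fail with probability at most $(C\alpha)^{d+1}$. The one extra power of $\alpha$ absorbs the constants.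

A partition of a set into small pieces necessarily cuts the neighborhoods of some points. The next lemma provides $n+1$ partitions at the variable scale $h$ such that each neighborhood of radius $\alpha h(x)$ is left whole by one of them.

\begin{lemma}[Colored covers]\label{lem:cover}
There is $\alpha=\alpha(n)\in(0,\frac1{16}]$ with the following property. Let $X\subset\mathbf R^n$ be finite, $h:X\to[0,\infty)$ $1$-Lipschitz and $X'=\{h>0\}$. There are families $\mathcal U^1,\dots,\mathcal U^{n+1}$ of nonempty subsets of $X'$ such that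
\begin{enumerate}
\item[(i)] the sets in each family are pairwise disjoint;
\item[(ii)] each set $U$ has a point $p_U\in X'$ with $U\subset B(p_U,h(p_U)/4)$;
\item[(iii)] for every $x\in X'$, some $U$ in some family contains $X\cap B(x,\alpha h(x))$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Random partitions.} Let $P$ be a $(\frac1{20},h)$-net in $X'$, ordered linearly. By Lemma~\ref{lem:net}(a) every $x\in X'$ has $p\in P$ with $|x-p|\le h(p)/19$. Let $\varsigma_p^\nu$, for $p\in P$ and $1\le\nu\le n+1$, be independent and uniformly distributed in $[\frac18,\frac14)$, and put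
\[
V_p^\nu=\{x\in X':|x-p|<\varsigma^\nu_ph(p)\},\qquad U^\nu_p=V^\nu_p\setminus\bigcup_{q<p}V_q^\nu .
\]
For each $\nu$ the sets $V^\nu_p$ cover $X'$, the sets $U_p^\nu$ are disjoint, and $U^\nu_p\subset B(p,h(p)/4)$. Let $\mathcal U^\nu$ consist of the nonempty $U_p^\nu$, with $p_U=p$. Then (i) and (ii) hold for every choice of the $\varsigma$'s.

\emph{When is a neighborhood cut?} Let $\alpha\le\frac1{16}$, $x\in X'$ and $Y_x=X\cap B(x,2\alpha h(x))$. Since $2\alpha<1$, $h>0$ on $Y_x$. Fix $\nu$ and let $p$ be the first point of $P$ with $V_p^\nu\cap Y_x\ne\emptyset$. If $Y_x\subset V_p^\nu$, then $Y_x\subset U_p^\nu$. Otherwise $Y_x$ has points inside and outside $V^\nu_p$, so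
\begin{equation}\label{eq:cut}
\big||x-p|-\varsigma_p^\nu h(p)\big|\le2\alpha h(x).
\end{equation}
Let $\mathrm{bad}_x^\nu$ be the event that \eqref{eq:cut} holds for some $p\in P$. If it fails, $Y_x$ lies in a member of $\mathcal U^\nu$.

Condition \eqref{eq:cut} implies $|x-p|\le\frac14h(p)+\frac18h(x)$; call $p\in P$ \emph{relevant} for $x$ if this inequality holds. For relevant $p$, the Lipschitz property gives $\frac78h(x)\le\frac54h(p)$ and $\frac34h(p)\le\frac98h(x)$, that is,
\[
\tfrac7{10}h(x)\le h(p)\le\tfrac32h(x),\qquad\text{and hence}\quad|x-p|\le\tfrac12h(x).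
\]
By Lemma~\ref{lem:net}(b) the number of relevant $p$ is at most $\big((1+\frac3{40})/\frac7{200}\big)^n\le31^n$. For each of them \eqref{eq:cut} confines $\varsigma_p^\nu$, which has density $8$, to an interval of length at most $\frac{40}7\alpha$. So $\mathrm{bad}_x^\nu$ has probability at most $50\cdot31^n\alpha$, and, the colors being independent, $E_x=\bigcap_\nu\mathrm{bad}^\nu_x$ has probability at most $(50\cdot31^n\alpha)^{n+1}$.

\emph{The Local Lemma.} The set $X'$ may have arbitrarily many points in a small region, so we consider the events $E_x$ only for $x$ in an $(\frac\alpha2,h)$-net $H$ in $X'$. The event $E_x$ depends only on the variables $\varsigma^\nu_p$ with $p$ relevant for $x$. If $x,y\in H$ have a common relevant $p$, then $\frac7{15}h(x)\le h(y)\le\frac{15}7h(x)$ and $|x-y|\le\frac12h(x)+\frac12h(y)\le\frac{11}7h(x)$. By Lemma~\ref{lem:net}(b) the number of such $y$, including $x$, is at most $\big((\frac{22}7+\frac1{32}\cdot\frac{15}7)/(\frac7{30}\alpha)\big)^n\le(14/\alpha)^n$. The condition $e(50\cdot31^n\alpha)^{n+1}(14/\alpha)^n\le1$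 holds for small $\alpha=\alpha(n)$, so some choice of the $\varsigma$'s avoids all $E_x$, $x\in H$.

Given $x\in X'$, take $x^*\in H$ as in Lemma~\ref{lem:net}(a). With $M=\max(h(x),h(x^*))\le\frac{32}{31}h(x^*)$ we get $|x-x^*|+\alpha h(x)\le\frac32\alpha M<2\alpha h(x^*)$, so $X\cap B(x,\alpha h(x))\subset Y_{x^*}$. For some $\nu$ the event $\mathrm{bad}^\nu_{x^*}$ fails, which proves (iii).
\end{proof}

\section{Flat pairs: gluing linear charts}\label{sec:flat}

In this section $C_A$ denotes a constant that depends on the basic data and on $A$, but not on $K$ or $X$, while $C,c$ do not depend on $A$ either.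

\begin{proposition}\label{prop:flat}
There are basic constants $A\ge2$, with $A^{\varepsilon/n}\ge2$, and $K_0$ such that for every $K\ge K_0$ and every finite $X\subset\mathbf R^n$ there is $f^{(1)}:X\to\mathbf R^{n(n+1)}$ with $|f^{(1)}(x)-f^{(1)}(y)|\le C_A\delta(x,y)$ for all $x,y\in X$ and $|f^{(1)}(x)-f^{(1)}(y)|\ge C_A^{-1}\delta(x,y)$ for all flat pairs in $X$.
\end{proposition}

On a ball $\hat B$ with $\langle m\rangle_{\hat B}$ about $A^k$, the linear map with slope $\langle\omega\rangle_{\hat B}^{1/n}$ reproduces $\delta$ at scales above $h_{k+1}$. Below that scale it need not be controlled by $\delta$: if $m$ grows because $v$ decays, then $\omega$ becomes smaller. So we prescribe the linear map only on a net with spacing $h_{k+1}$ and extend it in the metric $D$. We use McShane's theorem: a real function $g$ that is $L$-Lipschitz on a finite subset $G$ of a metric space extends to the whole space with the same constant, by the formula $x\mapsto\min_{y\in G}(g(y)+LD(x,y))$. This formula, like the cutoff functions below,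 needs the triangle inequality, and this is where the hypothesis that $\lambda$ is a \emph{strong} $A_\infty$ weight enters. We write $\operatorname{Lip}$ for Lipschitz constants on $X$ with respect to $D$.

\begin{lemma}[Charts]\label{lem:chart}
Let $C_1\ge1$ be basic, let $h_{k+1}$ be finite, $b\in E\subset X$, and let $\hat B$ be a ball with
\begin{equation}\label{eq:charthyp}
C_1^{-1}A^k\le\langle m\rangle_{\hat B}\le C_1A^{k+1},\qquad B(x',3|x'-y'|)\subset\hat B\ \text{ for distinct }x',y'\in E.
\end{equation}
Let $G\ni b$ be a $(\frac12,h_{k+1})$-net in $E$. Then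
\begin{enumerate}
\item[(a)] there is $g:X\to\mathbf R^n$ with $g(x')=\langle\omega\rangle_{\hat B}^{1/n}(x'-b)$ on $G$ and $\operatorname{Lip}g\le C_AA^{k\varepsilon/n}$;
\item[(b)] for every $x\in E$ there is $x'\in G$ with $|x-x'|\le h_{k+1}(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x',y'\in G$ be distinct and $r'=|x'-y'|$. Then $3r'>h_{k+1}(x')$, so $m(x',3r')<A^{k+1}\le C_1A\langle m\rangle_{\hat B}$ by Lemma~\ref{lem:h}(c). Flatness, Lemma~\ref{lem:m}(c), gives $\langle\lambda\rangle_{B(x',3r')}\ge C_A^{-1}\langle\lambda\rangle_{\hat B}$, so by Lemma~\ref{lem:dist} and doubling $D(x',y')\ge c\rho(x',3r')\ge C_A^{-1}r'\langle\lambda\rangle_{\hat B}^{1/n}$. Therefore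
\[
\langle\omega\rangle_{\hat B}^{1/n}r'=\langle m\rangle_{\hat B}^{\varepsilon/n}\langle\lambda\rangle_{\hat B}^{1/n}r'\le C_AA^{k\varepsilon/n}D(x',y').
\]
Extend each coordinate by McShane's theorem, at the cost of a factor $\sqrt n$.

(b) This is Lemma~\ref{lem:net}(a) with $\beta=\frac12$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:flat}]
Let $A\ge2$ and $K\ge4/\alpha$ be arbitrary for now; note $K\ge64$. We may assume that $X$ has at least two points. Let $X\subset B(0,R)$.

\emph{The range of levels.} Put $k_1=\max\{k:h_k(0)\ge20KR\}$ and $B_*=B(0,20KR)$. For $k>k_1$ the function $h_k$ is finite. On $X$ we have $h_{k_1}\ge20KR-R\ge2KR$, so $k(x,y)\ge k_1$ for all pairs in $X$. By Lemma~\ref{lem:h}(b),(c), $cA^{k_1}\le\langle m\rangle_{B_*}<A^{k_1+1}$. Let $k_2$ be the maximum of $k(x,y)$ over the ordered pairs in $X$. We construct $F_k^\nu:X\to\mathbf R^n$ for $k_1\le k\le k_2$ and $1\le\nu\le n+1$, and put $L_k=\max_\nu\operatorname{Lip}F_k^\nu$.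

\emph{The first level.} At the level $k_1$ one chart serves for all of $X$. Condition \eqref{eq:charthyp} holds with $k=k_1$, $E=X$, $\hat B=B_*$, because $B(x',3|x'-y'|)\subset B(0,7R)$. Take any $b\in X$ and let $F_{k_1}^\nu=g$ for all $\nu$. Then $L_{k_1}\le C_AA^{k_1\varepsilon/n}$.

\emph{From level $k-1$ to level $k$.} Let $k_1<k\le k_2$ and apply Lemma~\ref{lem:cover} to $h_k|_X$. Fix $\nu$ and $U\in\mathcal U^\nu$, and write $p=p_U$, $h_U=h_k(p)$, $\rho_U=\rho(p,h_U)$. By (ii), $\frac34h_U\le h_k\le\frac54h_U$ on $U$. The new chart will be installed on the core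
\[
U^\circ=\{x\in U:\ X\cap B(x,\tfrac\alpha2h_k(x))\subset U\}.
\]
If $U^\circ=\emptyset$ put $e_U=0$. Otherwise fix $b_U\in U^\circ$.

For $x\in U^\circ$ and $y\in X\setminus U$ we have $|x-y|\ge\frac\alpha2h_k(x)\ge\frac{3\alpha}8h_U$, and $B(p,h_U)\subset B(x,\frac54h_U)$. By doubling, $D(x,y)\ge c\rho(x,\frac{3\alpha}8h_U)\ge c_1\rho_U$ with a basic $c_1$. Hence
\[
\chi_U=\max\big(0,\ 1-D(\cdot,U^\circ)/(c_1\rho_U)\big)
\]
equals $1$ on $U^\circ$ and $0$ on $X\setminus U$, and $\operatorname{Lip}\chi_U\le1/(c_1\rho_U)$.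

Let $B_U=B(p,4h_U)$. Then $\langle m\rangle_{B_U}\approx m(p,h_U)\approx A^k$ by Lemmas~\ref{lem:m}(b) and~\ref{lem:h}(c). For $x',y'\in U$ we have $|x'-y'|<h_U/2$, so $B(x',3|x'-y'|)\subset B(p,2h_U)$. Thus \eqref{eq:charthyp} holds with $E=U^\circ$ and $\hat B=B_U$. Let $G_U\ni b_U$ and $g_U$ be the net and the chart, and put
\[
\Phi_U=g_U-\big(F^\nu_{k-1}-F^\nu_{k-1}(b_U)\big),\qquad e_U=\chi_U\Phi_U,\qquad F_k^\nu=F^\nu_{k-1}+\sum_{U\in\mathcal U^\nu}e_U .
\]
On $U^\circ$ only $e_U$ is nonzero and $\chi_U=1$, so $F_k^\nu=g_U+F_{k-1}^\nu(b_U)$ there.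

\emph{Lipschitz constants.} We have $\Phi_U(b_U)=0$. For $x\in U$, $D(x,b_U)\le C\rho(x,h_U/2)\le C\rho_U$ because $B(x,h_U/2)\subset B(p,h_U)$. So $|\Phi_U|\le C\rho_U\operatorname{Lip}\Phi_U$ on $U$. For $x\in U$ and $y\in X$,
\[
|e_U(x)-e_U(y)|\le|\chi_U(x)-\chi_U(y)|\,|\Phi_U(x)|+\chi_U(y)|\Phi_U(x)-\Phi_U(y)|\le C\operatorname{Lip}\Phi_U\cdot D(x,y),
\]
and $e_U=0$ off $U$. Since $\operatorname{Lip}\Phi_U\le L_{k-1}+C_AA^{k\varepsilon/n}$, we obtain
\begin{equation}\label{eq:eU}
\operatorname{Lip}e_U\le C\big(L_{k-1}+C_AA^{k\varepsilon/n}\big),\qquad|e_U|\le C\rho_U\big(L_{k-1}+C_AA^{k\varepsilon/n}\big).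
\end{equation}
The sets of one family are disjoint, so for given $x,y$ at most two of the $e_U$ are nonzero at $x$ or $y$. Hence there are a basic $C_*\ge1$, independent of $A$, and a constant $\Gamma_A$ of type $C_A$ with
\[
L_{k_1}\le\Gamma_AA^{k_1\varepsilon/n},\qquad L_k\le C_*L_{k-1}+\Gamma_AA^{k\varepsilon/n}.
\]
Now \emph{fix $A\ge2$ with $A^{\varepsilon/n}\ge2C_*$}. By induction $L_k\le2\Gamma_AA^{k\varepsilon/n}$, since $C_*\cdot2\Gamma_AA^{(k-1)\varepsilon/n}\le\Gamma_AA^{k\varepsilon/n}$. This step uses $\varepsilon>0$. For $\varepsilon=0$, that is, with a metric comparable to $\delta$ itself, the recursion would only give $L_k\le C\,C_*^{\,k-k_1}$, which is not uniform in $X$.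

\emph{Displacements.} For $x\in U\in\mathcal U^\nu$, \eqref{eq:eU}, $A^k\approx m(p,h_U)$ and Lemma~\ref{lem:dist}(a) give $|e_U(x)|\le C_A\Delta(p,h_U)$, and $B(p,h_U)\subset B(x,\frac54h_U)\subset B(x,\frac53h_k(x))$. A point in no member of $\mathcal U^\nu$ is not moved. So, by doubling,
$|F_k^\nu(x)-F_{k-1}^\nu(x)|\le C_A\Delta(x,h_k(x))$, and Lemma~\ref{lem:h}(e) yields
\begin{equation}\label{eq:tail}
|F^\nu_{k_2}(x)-F^\nu_k(x)|\le C_A\Delta(x,h_{k+1}(x))\qquad(x\in X,\ k_1\le k\le k_2).
\end{equation}
The parameter $K$ entered only through $B_*$, and the bounds for $\langle m\rangle_{B_*}$ do not involve it; so none of the constants depends on $K$. Let $f^{(1)}=(F^1_{k_2},\dots,F^{n+1}_{k_2})$.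

\emph{Upper bound.} Let $x\ne y$ in $X$, $r=|x-y|$, $k=\max\{l:h_l(x)\ge r\}\ge k(x,y)\ge k_1$ and $\bar k=\min(k,k_2)$. We use the Lipschitz bound up to the level $\bar k$ and the displacement bound afterwards. By Lemma~\ref{lem:h}(b), $A^{\bar k}\le A^k\le Cm(x,r)$, so by \eqref{eq:key}
\[
|F^\nu_{\bar k}(x)-F^\nu_{\bar k}(y)|\le C_AA^{\bar k\varepsilon/n}D(x,y)\le C_A\delta(x,y).
\]
If $k<k_2$, then $h_{k+1}(x)<r$ and $h_{k+1}(y)<2r$, so by \eqref{eq:tail} the later levels move $x$ and $y$ by at most $C_A(\Delta(x,r)+\Delta(y,2r))\le C_A\delta(x,y)$.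

\emph{Lower bound: the chart of a flat pair.} Let $(x,y)$ be flat, $r=|x-y|$, $k=k(x,y)\in[k_1,k_2]$. We find a color $\nu$ and a chart of level $k$, with data $E,\hat B,G$, such that $x,y\in E$, the balls $B(x,r)$ and $B(y,r)$ lie in $\hat B$, and $F_k^\nu(x')-\langle\omega\rangle_{\hat B}^{1/n}x'$ is constant on $G$. If $k=k_1$, take the first chart and any $\nu$; the balls lie in $B(0,3R)$. Let $k>k_1$. Then $h_k(x)\ge Kr>0$, and Lemma~\ref{lem:cover}(iii) gives $\nu$ and $U\in\mathcal U^\nu$ with $X\cap B(x,\alpha h_k(x))\subset U$. In particular $x\in U^\circ$. Since $r\le h_k(x)/K\le\frac\alpha4h_k(x)$ and $h_k(y)\le(1+\frac\alpha4)h_k(x)$,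
\[
r+\tfrac\alpha2h_k(y)\le\big(\tfrac\alpha4+\tfrac\alpha2+\tfrac{\alpha^2}8\big)h_k(x)\le\alpha h_k(x),
\]
so $y\in U$ and $B(y,\frac\alpha2h_k(y))\subset B(x,\alpha h_k(x))$, that is, $y\in U^\circ$. Take $E=U^\circ$, $\hat B=B_U$, $G=G_U$. The balls lie in $B_U$ because $x,y\in B(p,h_U/4)$ and $r<h_U/2$.

\emph{Lower bound: the estimate.} Put $a=\langle\omega\rangle_{\hat B}^{1/n}$. Lemma~\ref{lem:chart}(b) and flatness of the pair give $x',y'\in G$ with $|x-x'|<r/K$ and $|y-y'|<r/K$, so $|F_k^\nu(x')-F^\nu_k(y')|=a|x'-y'|\ge ar(1-2/K)$. As $r/K>h_{k+1}(x)$, we have $m(x,r/K)<A^{k+1}\le CA\langle m\rangle_{\hat B}$. By Lemma~\ref{lem:m}(c) and $A^k\le C\langle m\rangle_{\hat B}$,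
\[
|F_k^\nu(x)-F_k^\nu(x')|\le L_kD(x,x')\le C_AA^{k\varepsilon/n}\rho(x,r/K)\le C_A\langle m\rangle_{\hat B}^{\varepsilon/n}\langle\lambda\rangle_{\hat B}^{1/n}\,\frac rK=C_A\,\frac{ar}K .
\]
The same holds for $y$, since $r/K>h_{k+1}(y)$. Hence $|F_k^\nu(x)-F_k^\nu(y)|\ge ar(1-2/K-C_A/K)\ge ar/2$ if $K$ is large in terms of $A$. Also $m(x,r)<A^{k+1}\le CA\langle m\rangle_{\hat B}$, so Lemmas~\ref{lem:m}(c) and~\ref{lem:dist}(a) give $ar\ge C_A^{-1}\Delta(x,r)$. Finally, by \eqref{eq:tail} and Lemma~\ref{lem:dist}(d),(b), the later levels move $x$ and $y$ by at most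
\[
C_A\big(\Delta(x,r/K)+\Delta(y,r/K)\big)\le C_AK^{-\theta}\Delta(x,r).
\]
For $K\ge K_0$, with $K_0$ depending on $A$ and the basic data, this is at most half of the lower bound at level $k$, and $\Delta(x,r)\ge\delta(x,y)$.
\end{proof}

\section{Active pairs: random bumps}\label{sec:active}

Fix $A$ as in Proposition~\ref{prop:flat} and $K=K_0$. Both are basic, and in this section $C,c$ may depend on them. The point to watch is that these constants do \emph{not} depend on the small parameter $\tau$ or on $X$.

\begin{proposition}\label{prop:active}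
Let $N'=3n+1$. There is a basic constant $C''$ such that for every finite $X\subset\mathbf R^n$ there is $f^{(2)}:X\to\mathbf R^{N'}$ with $|f^{(2)}(x)-f^{(2)}(y)|\le C''\delta(x,y)$ for all $x,y\in X$ and $|f^{(2)}(x)-f^{(2)}(y)|\ge\delta(x,y)/C''$ for all active pairs in $X$.
\end{proposition}

We use the supremum norm on $\mathbf R^{N'}$, which changes constants by a factor $\sqrt{N'}$. The map is a sum over the $\delta$-scales $\tau^j$, $j\in\mathbf Z$. The $j$-th term has size about $\tau^j$ and is responsible for the active pairs at $\delta$-distance roughly between $\tau^j$ and $\tau^{j-1}$. It has to separate them by a large multiple of $\tau^{j+1}$, so that the later terms cannot undo the separation. It suffices to do this on a net of mesh about $\tau^{j+1}$, provided that the partial sums have a Lipschitz bound independent of $\tau$. For a pair of net points the probability of failure is $(C\tau)^{N'}$. A pair interacts with another pair if a point of the second is within $\tau^j$ of the first ($C\tau^{-n}$ choices); the other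 point is then within $C\tau^{j-1}$ ($C\tau^{-2n}$ choices). This is the origin of $3n+1$.

\subsection*{Scales and bumps}
Let $0<\tau\le\frac12$ and define $R_j(x)$ by $\Delta(x,R_j(x))=\tau^j$, using Lemma~\ref{lem:dist}(d). The function $R_j$ is $1$-Lipschitz: $B(y,R_j(y))\subset B(x,R_j(y)+|x-y|)$ gives $R_j(x)\le R_j(y)+|x-y|$. For fixed $x$, $R_j(x)$ decreases from $\infty$ to $0$ as $j$ runs through $\mathbf Z$. By doubling $\Delta(x,R_j(x)/8)\ge\tau_0\tau^j$ with a basic $\tau_0$, so
\begin{equation}\label{eq:R8}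
R_{j+1}\le R_j/8\qquad\text{if }\tau\le\tau_0,
\end{equation}
which we assume. Bumps of scale $j$ are placed only near the points at which a stopping radius falls into the $j$-th window:
\[
S_j=\{x\in X:\ R_j(x)<h_l(x)\le R_{j-1}(x)\text{ for some }l\}.
\]
An active pair assigned to scale $j$ will have Euclidean distance larger than $R_j/K$, and a bump around one of its points must miss the other. So we put $\beta=1/(20K)\le\frac1{20}$ and let $Z_j$ be a $(\beta,R_j)$-net in $S_j$.

Let $z\in Z_j$ and $R=R_j(z)$. If $y\in B(z,2\beta R)$ and $x\notin B(z,4\beta R)$, then $|x-y|\ge2\beta R$ and $B(z,R)\subset B(y,2R)$, so by doubling $D(x,y)\ge c\rho(y,2\beta R)\ge c_2\rho(z,R)$ with a basic $c_2$. Define on $X$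
\[
\varphi_z=\tau^j\max\Big(0,\ 1-\frac{D(\cdot,X\cap B(z,2\beta R))}{c_2\,\rho(z,R)}\Big).
\]
(A point may belong to several $Z_j$; the index $j$ will be clear from the context.) Put $Q=15^n$.

\begin{lemma}\label{lem:bump}
Let $z\in Z_j$ and $w\in X$.
\begin{enumerate}
\item[(a)] $0\le\varphi_z\le\tau^j$, $\varphi_z=\tau^j$ on $X\cap B(z,2\beta R_j(z))$, $\varphi_z=0$ off $B(z,4\beta R_j(z))$, and $\operatorname{Lip}\varphi_z\le Cm(z,R_j(z))^{\varepsilon/n}$.
\item[(b)] If $\varphi_z(w)\ne0$, then $|w-z|<\frac15R_j(z)$, $\frac56R_j(w)\le R_j(z)\le\frac54R_j(w)$ and $m(z,R_j(z))\approx m(w,R_j(w))$.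
\item[(c)] At most $Q$ of the functions $\varphi_z$, $z\in Z_j$, are nonzero at $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $D$-Lipschitz constant is at most $\tau^j/(c_2\rho(z,R))=\Delta(z,R)/(c_2\rho(z,R))$; use Lemma~\ref{lem:dist}(a). The rest was arranged above.

(b) We have $|w-z|<4\beta R_j(z)\le\frac15R_j(z)$, and $R_j$ is $1$-Lipschitz. Both balls lie in $B(w,\frac32R_j(w))$, so Lemma~\ref{lem:m}(b) applies.

(c) Such $z$ satisfy $|z-w|\le5\beta R_j(w)$ by (b), and Lemma~\ref{lem:net}(b) gives the bound $\big((10+\frac54)/\frac56\big)^n\le15^n$.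
\end{proof}

For vectors $\xi_z\in[-1,1]^{N'}$, $z\in Z_j$, put $\psi_j=\sum_{z\in Z_j}\xi_z\varphi_z$. By (a) and (c), $|\psi_j|\le Q\tau^j$.

\subsection*{The Lipschitz bound}
A point $w$ may lie under bumps of many scales. The next lemma shows that $m$ gains a factor $A$ at least at every second such scale; this is the purpose of the restriction to $S_j$.

\begin{lemma}\label{lem:levels}
Let $w\in X$ and let $I\subset\mathbf Z$ be a nonempty finite set such that for each $i\in I$ some $\varphi_z$, $z\in Z_i$, is nonzero at $w$. Then, with $J=\max I$,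
\[
\sum_{i\in I}m(w,R_i(w))^{\varepsilon/n}\le Cm(w,R_J(w))^{\varepsilon/n}.
\]
\end{lemma}

\begin{proof}
For $i\in I$ pick $z_i\in Z_i$ with $\varphi_{z_i}(w)\ne0$ and let $l_i=\max\{l:h_l(z_i)>R_i(z_i)\}$. Since $z_i\in S_i$ and $h_l$ is nonincreasing in $l$, we have $R_i(z_i)<h_{l_i}(z_i)\le R_{i-1}(z_i)$, while $h_{l_i+1}(z_i)\le R_i(z_i)$. By Lemmas~\ref{lem:h}(b),(c) and~\ref{lem:bump}(b),
\begin{equation}\label{eq:li}
cA^{l_i}\le m(w,R_i(w))\le CA^{l_i+1}.
\end{equation}

We claim that $l_{i'}>l_i$ if $i,i'\in I$ and $i'\ge i+2$. Put $l=l_i$ and $z=z_{i'}$; we may assume that $h_l$ is finite. By Lemma~\ref{lem:bump}(b) and \eqref{eq:R8},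
\[
h_l(w)\ge h_l(z_i)-\tfrac15R_i(z_i)\ge\tfrac45R_i(z_i)\ge\tfrac12R_i(w)\ge4R_{i+1}(w)\ge4R_{i'-1}(w).
\]
Also $|w-z|\le\frac15R_{i'}(z)\le\frac15R_{i'-1}(z)$, so $R_{i'-1}(w)\ge\frac45R_{i'-1}(z)$. Hence
\[
h_l(z)\ge\tfrac{16}5R_{i'-1}(z)-\tfrac15R_{i'-1}(z)>R_{i'-1}(z)\ge h_{l_{i'}}(z),
\]
and the claim follows from monotonicity in $l$.

Write $I=\{i_1<\dots<i_q=J\}$. Then $l_{i_{b+2}}\ge l_{i_b}+1$. Sum the upper bounds in \eqref{eq:li} separately over the two parities of $b$. Since $A^{-\varepsilon/n}\le\frac12$, the sum is at most $C\big(A^{l_{i_q}\varepsilon/n}+A^{l_{i_{q-1}}\varepsilon/n}\big)$, the second term being absent if $q=1$. By the lower bound in \eqref{eq:li} and Lemma~\ref{lem:m}(a), $A^{l_{i_{q-1}}}\le Cm(w,R_{i_{q-1}}(w))\le Cm(w,R_J(w))$, and $A^{l_{i_q}}\le Cm(w,R_J(w))$.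
\end{proof}

\begin{lemma}\label{lem:Lip}
There is a basic $\Lambda\ge1$, independent of $\tau$ and $X$, such that for every choice of the vectors $\xi$ and every finite $I\subset\mathbf Z$, $\sum_{i\in I}|\psi_i(x)-\psi_i(y)|\le\Lambda\delta(x,y)$ for $x,y\in X$. In particular $|\varphi_z(x)-\varphi_z(y)|\le\Lambda\delta(x,y)$ for each bump.
\end{lemma}

\begin{proof}
Let $r=|x-y|>0$. The indices with $\tau^i<\Delta(x,r)$ contribute at most $2Q\sum\tau^i\le4Q\Delta(x,r)\le C\delta(x,y)$, because $\tau\le\frac12$.

Call the other indices coarse. For coarse $i$ and $w\in\{x,y\}$ we have $\Delta(w,R_i(w))=\tau^i\ge c\Delta(w,r)$. If $R_i(w)=r/\kappa$ with $\kappa\ge1$, Lemma~\ref{lem:dist}(d) gives $c\le C\kappa^{-\theta}$; so $R_i(w)\ge c_3r$ with a basic $c_3\le1$. Let $I_w$ be the set of coarse $i\in I$ for which some $\varphi_z$, $z\in Z_i$, is nonzero at $w$. Only bumps that are nonzero at $x$ or $y$ contribute to $\psi_i(x)-\psi_i(y)$, so by Lemmas~\ref{lem:bump} and~\ref{lem:levels} the coarse indices contribute at most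
\[
C\sum_{w\in\{x,y\}}\sum_{i\in I_w}m(w,R_i(w))^{\varepsilon/n}D(x,y)\le C\sum_{w:\,I_w\neq\emptyset}m(w,R_{\max I_w}(w))^{\varepsilon/n}D(x,y).
\]
By Lemma~\ref{lem:m}(a),(b), $m(w,R_{\max I_w}(w))\le Cm(w,c_3r)\le Cm(x,r)$, and \eqref{eq:key} finishes the estimate. For the last assertion take $\xi_z=(1,\dots,1)$ and all other vectors zero.
\end{proof}

\subsection*{The choice of the coefficients}

\begin{proof}[Proof of Proposition~\ref{prop:active}]
\emph{Assigning a scale to a pair.} Take an active pair; let $z$ and $l$ be as in Definition~\ref{def:flat}, $w$ the other point and $r=|z-w|$. As $0<h_l(z)<\infty$, there is $j$ with $R_j(z)<h_l(z)\le R_{j-1}(z)$. Then $z\in S_j$ and $r\ge h_l(z)/K>R_j(z)/K$, and since $r\le Kh_l(z)$, doubling gives $\delta(z,w)\le\Delta(z,KR_{j-1}(z))\le C_2\tau^{j-1}$ with a basic $C_2$. Call $(z,w)\in X^2$ \emph{$j$-admissible} if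
\begin{equation}\label{eq:adm}
z\in S_j,\qquad|z-w|>R_j(z)/K,\qquad\delta(z,w)\le C_2\tau^{j-1}.
\end{equation}
If $X$ has no active pair, take $f^{(2)}=0$. Otherwise choose $j_0\le j_1$ such that every active pair, in a suitable order, is $j$-admissible for some $j\in[j_0,j_1]$. Put $\Psi_j=\sum_{i=j_0}^j\psi_i$, $\Psi_{j_0-1}=0$ and $f^{(2)}=\Psi_{j_1}$. Lemma~\ref{lem:Lip} gives the upper bound for any choice of the vectors. We choose them successively for $j=j_0,\dots,j_1$ such that
\begin{equation}\label{eq:goal}
|\Psi_j(z)-\Psi_j(w)|\ge8Q\tau^{j+1}\qquad\text{for all $j$-admissible }(z,w).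
\end{equation}
This suffices: since $\sum_{i>j}|\psi_i(z)-\psi_i(w)|\le2Q\sum_{i>j}\tau^i\le4Q\tau^{j+1}$, it gives
\[
|f^{(2)}(z)-f^{(2)}(w)|\ge4Q\tau^{j+1}\ge4Q\tau^2C_2^{-1}\delta(z,w),
\]
and $\tau$ will be basic.

\emph{Reduction to a net.} Fix $j$, with $\Psi_{j-1}$ already chosen. Let $\eta=4Q/\Lambda\le4Q$ and assume $8Q\tau\le1$. Let $H$ be a maximal subset of $X$ with $\delta(p,q)\ge\eta\tau^{j+1}$ for distinct $p,q\in H$. Put $C_3=C_0^2(C_2+8Q)\ge1$, and let $\mathcal P$ be the set of $(p,q)\in H^2$ with $\delta(p,q)\le C_3\tau^{j-1}$ for which some $z^\circ\in Z_j$ has $\varphi_{z^\circ}(p)\ge\tau^j/2$ and $\varphi_{z^\circ}(q)=0$.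

Let $(z,w)$ be $j$-admissible, and choose $z^*,w^*\in H$ with $\delta(z,z^*)<\eta\tau^{j+1}$ and $\delta(w,w^*)<\eta\tau^{j+1}$. We show that $(z^*,w^*)\in\mathcal P$ if $\tau$ is small. Two applications of Lemma~\ref{lem:dist}(c) give $\delta(z^*,w^*)\le C_0^2(C_2\tau^{j-1}+2\eta\tau^{j+1})\le C_3\tau^{j-1}$. By Lemma~\ref{lem:net}(a) there is $z^\circ\in Z_j$ with
\[
|z-z^\circ|\le\tfrac{20}{19}\beta\min(R_j(z),R_j(z^\circ)),\qquad R_j(z^\circ)\le\tfrac{20}{19}R_j(z).
\]
Thus $\varphi_{z^\circ}(z)=\tau^j$, and by Lemma~\ref{lem:Lip} $\varphi_{z^\circ}(z^*)\ge\tau^j-\Lambda\eta\tau^{j+1}=\tau^j(1-4Q\tau)\ge\tau^j/2$. Suppose that $\varphi_{z^\circ}(w^*)\ne0$, and write $R=R_j(z)$. Then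
\[
|w^*-z|\le4\beta R_j(z^\circ)+|z^\circ-z|\le\tfrac{100}{19}\beta R\le6\beta R=0.3\,R/K,
\]
so $|w-w^*|\ge0.7\,R/K$ by \eqref{eq:adm}, and $B(z,0.4\,R/K)\subset B(w^*,0.7\,R/K)\subset B(w^*,|w-w^*|)$. By Lemma~\ref{lem:dist}(b) and doubling,
\[
\delta(w,w^*)\ge c\Delta(w^*,|w-w^*|)\ge c\Delta(z,0.4\,R/K)\ge c_4\Delta(z,R)=c_4\tau^j
\]
with $c_4$ independent of $\tau$. If $4Q\tau\le c_4$, this contradicts $\delta(w,w^*)<\eta\tau^{j+1}$. So $\varphi_{z^\circ}(w^*)=0$ and $(z^*,w^*)\in\mathcal P$.

By Lemma~\ref{lem:Lip}, $|\Psi_j(z)-\Psi_j(z^*)|$ and $|\Psi_j(w)-\Psi_j(w^*)|$ are at most $\Lambda\eta\tau^{j+1}=4Q\tau^{j+1}$. So \eqref{eq:goal} holds if the vectors $\xi_z$, $z\in Z_j$, avoid all the events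
\[
E_{p,q}=\{|\Psi_j(p)-\Psi_j(q)|<16Q\tau^{j+1}\},\qquad(p,q)\in\mathcal P .
\]

\emph{Probability.} Let the $\xi_z$, $z\in Z_j$, be independent and uniformly distributed in $[-1,1]^{N'}$. Let $(p,q)\in\mathcal P$ with a corresponding $z^\circ$, and condition on all $\xi_z$ with $z\ne z^\circ$. Then $\Psi_j(p)-\Psi_j(q)=\varphi_{z^\circ}(p)\xi_{z^\circ}+\text{const}$. Its coordinates are independent and uniform on intervals of length $2\varphi_{z^\circ}(p)\ge\tau^j$, and $E_{p,q}$ requires each of them to lie in an interval of length $32Q\tau^{j+1}$. So $E_{p,q}$ has probability at most $(32Q\tau)^{N'}$.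

\emph{Dependence.} The event $E_{p,q}$ depends only on the $\xi_z$ with $\varphi_z(p)\ne0$ or $\varphi_z(q)\ne0$. If $E_{p,q}$ and $E_{p',q'}$ share a variable $\xi_z$, then some $a\in\{p,q\}$ and some $a'\in\{p',q'\}$ lie in $B(z,4\beta R_j(z))$. Then $B_{a,a'}\subset B(z,8\beta R_j(z))\subset B(z,R_j(z))$, so $\delta(a,a')\le\tau^j$. Since $\eta\tau\le1$, Lemma~\ref{lem:packing} applies, and $\eta^{-1}\le C$. Given $a$, there are at most $C(\eta\tau)^{-n}\le C\tau^{-n}$ choices for $a'\in H$, and then at most $C(C_3/(\eta\tau^2))^n\le C\tau^{-2n}$ choices for the other point of $\{p',q'\}$. With a factor $4$ for the choice of $a$ and the position of $a'$, each event shares variables with at most $C_4\tau^{-3n}$ others, where $C_4$ does not depend on $\tau$, $j$ or $X$.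

Since $N'=3n+1$, the condition $e(32Q\tau)^{3n+1}(1+C_4\tau^{-3n})\le1$ holds for small $\tau$. Fix a basic $\tau$ that satisfies it together with $\tau\le\min(\frac12,\tau_0)$, $8Q\tau\le1$ and $4Q\tau\le c_4$. Lemma~\ref{lem:LLL} provides vectors that avoid all $E_{p,q}$, which proves \eqref{eq:goal}.
\end{proof}

The weight $\omega$ influences the last step only through the constant $C_4$, and hence through $\tau$ and the distortion $\tau^{-2}$; the number of coordinates depends only on the exponent in Lemma~\ref{lem:packing}.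

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $X\subset\mathbf R^n$ be finite and $f_X=(f^{(1)},f^{(2)}):X\to\mathbf R^N$, where $N=n(n+1)+3n+1=n^2+4n+1$. The upper bounds of Propositions~\ref{prop:flat} and~\ref{prop:active} hold for all pairs. By Lemma~\ref{lem:dichotomy} each pair of distinct points is flat or active, so one of the two lower bounds applies to it. Thus $f_X$ satisfies the inequalities in \eqref{eq:bilip} for $x,y\in X$, with a constant $C$ that does not depend on $X$ and is basic, because $A$, $K$ and $\tau$ are.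

Fix $x_0\in\mathbf R^n$. By Tychonoff's theorem, the product $\Pi=\prod_{x\in\mathbf R^n}\overline B(0,C\delta(x,x_0))$ of closed balls in $\mathbf R^N$ is compact; its elements are maps $\mathbf R^n\to\mathbf R^N$. For finite $X\ni x_0$ let $\Pi_X$ be the set of $f\in\Pi$ that satisfy the inequalities in \eqref{eq:bilip} for all $x,y\in X$. It is closed, since the inequalities are not strict and involve finitely many coordinates. It is nonempty: it contains the map equal to $f_X-f_X(x_0)$ on $X$ and to $0$ elsewhere. Since $\Pi_X\cap\Pi_{X'}\supset\Pi_{X\cup X'}$, the sets $\Pi_X$ have the finite intersection property, so there is an $f$ in all of them. This $f$ satisfies \eqref{eq:bilip} for all $x,y\in\mathbf R^n$. \qed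

\begin{thebibliography}{9}

\bibitem{BMSW}
\emph{Bilipschitz mappings and strong $A_\infty$ weights},
\texttt{http://www.acadsci.fi/mathematica/Vol18/semmes.pdf}.

\end{thebibliography}
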